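\title{Rips complexes and their shadows in $\mathbb{R}^3$: a six-point obstruction}

\begin{abstract}
The Rips complex $\mathcal R(P)$ of a finite set $P\subset\mathbb R^d$ projects onto its shadow $\mathcal S(P)\subset\mathbb R^d$, the union of the convex hulls of its simplices. In the plane this projection induces isomorphisms of fundamental groups. We show that this fails in $\mathbb R^3$: there are six points whose shadow is contractible and whose Rips complex is homotopy equivalent to a circle. As complements we prove that the induced map is always surjective in dimension at most $3$ (for $d=3$ a known theorem) but not in dimension $4$ or more; that in $\mathbb R^3$ the failure of injectivity is stable under perturbation, and the kernel can be free of any given finite rank; that in every dimension the induced map is an isomorphism for at most five points; and that only one Rips complex on six vertices can violate injectivity.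
\end{abstract}

\section{The question and the answer}

Let $P$ be a finite set of points in $\mathbb R^d$. The \emph{Rips complex} $\mathcal R(P)$ is the abstract simplicial complex with vertex set $P$ in which a nonempty subset of $P$ is a simplex if and only if its Euclidean diameter is at most $1$. Call $x,y\in P$ \emph{near} if $|x-y|\le 1$ (this includes $x=y$) and \emph{far} if $|x-y|>1$. A set of points is a simplex exactly when its points are pairwise near; in other words, $\mathcal R(P)$ is a \emph{flag complex}, determined by its edges. For a simplex $\sigma$ put $C_\sigma=\operatorname{conv}\sigma$. The projection $\pi\colon|\mathcal R(P)|\to\mathbb R^d$ sends each vertex to itself and is affine on each simplex. Its image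
\[
\mathcal S(P)=\bigcup_{\sigma\in\mathcal R(P)}C_\sigma
\]
is the \emph{shadow} of $P$.

The complex $\mathcal R(P)$ records only which pairs are near, and its dimension can be as large as $|P|-1$ whatever $d$ is. The shadow is a subset of $\mathbb R^d$. When disjoint simplices cross in $\mathbb R^d$, the map $\pi$ identifies points of them, and we ask whether this changes the fundamental group. The induced map $\pi_*\colon\pi_1(\mathcal R(P))\to\pi_1(\mathcal S(P))$ is not injective if some loop that is essential in $\mathcal R(P)$ can be filled in $\mathcal S(P)$ with the help of crossings. It may fail to be surjective if a loop of $\mathcal S(P)$ changes from one simplex to another at a crossing and $\mathcal R(P)$ offers no corresponding passage.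

On a line nothing can go wrong. The points different from the rightmost point $x\in P$ and near it are pairwise near, so the link of $x$ is empty or a full simplex. By induction every component of $\mathcal R(P)$ is contractible, and so is every component of $\mathcal S(P)$, an interval. In higher dimensions the first possible accident is that two disjoint edges $\{x,y\}$ and $\{x',y'\}$ cross at a point $p$. Going through $p$ gives
\begin{equation}\label{eq:edges}
|x-x'|+|y-y'|\le|x-y|+|x'-y'|\le 2 .
\end{equation}
So at least one of the pairs $xx'$, $yy'$ is near, and likewise at least one of $xy'$, $yx'$. Two such near pairs share a vertex, and this vertex is near all four points: the crossing is harmless. In the plane this is the typical crossing, and indeed $\pi_*$ is an isomorphism for every finite $P\subset\mathbb R^2$ \cite[Theorem~3.1]{TC}. It is also known that for every $d\ge4$ there are finite $P\subset\mathbb R^d$ for which $\pi_*$ is not an isomorphism. The question, taken from \cite{TC} and left open there, is whether the planar theorem generalizes to $\mathbb R^3$: \emph{is $\pi_*\colon\pi_1(\mathcal R(P))\to\pi_1(\mathcal S(P))$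 an isomorphism, at every basepoint, for every finite $P\subset\mathbb R^3$?}

The typical crossing in $\mathbb R^3$ is that of an edge with a triangle. It too is harmless: we shall see (Lemma~\ref{lem:edge}) that when an edge meets a simplex, one of the vertices involved is near all the others. This suggests the answer yes. The answer is no, for the following reason. Two disjoint triangles $T=A\cup\{c\}$ and $T'=A'\cup\{c'\}$ can pierce each other: the edge $A$ meets $C_{T'}$ at $p$, and the edge $A'$ meets $C_T$ at $p'$. Each piercing is repaired in $\mathcal R(P)$ by a vertex near all points concerned, but the two repairs may be different. At $p$ one passes from $T$ to $T'$ through $A$ and $c'$, at $p'$ through $c$ and $A'$. In the shadow one slides along $[p,p']\subset C_T\cap C_{T'}$ from one passage to the other, whereas in the complex the two passages may differ by an essential loop. The complex in which this happens is the following.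

\medskip\noindent
\textbf{The complex $K_0$.} Let $A=\{a_1,a_2\}$ and $A'=\{a_1',a_2'\}$, and let $K_0$ be the flag complex on the six vertices $a_1,a_2,a_1',a_2',c,c'$ whose non-edges are exactly the four pairs $a_ia_j'$ and the pair $cc'$.

\begin{theorem}\label{thm:main}
There is $P\subset\mathbb R^3$ with $|P|=6$ and $\mathcal R(P)\cong K_0$ such that $\mathcal S(P)$ is contractible. Here $\pi_1(\mathcal R(P))\cong\mathbb Z$, so $\pi_*$ is not injective and the planar theorem does not generalize to $\mathbb R^3$.
\end{theorem}

The remaining results say how far this is from an isolated accident. ``Injective'' and ``surjective'' mean: at every basepoint.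

\begin{theorem}[Dimensions]\label{thm:dim}
\begin{enumerate}
\item[(i)] For $d\le3$ the map $\pi_*$ is surjective for every finite $P\subset\mathbb R^d$.
\item[(ii)] For every $d\ge3$ there is a finite $P\subset\mathbb R^d$ for which $\pi_*$ is not injective.
\item[(iii)] For every $d\ge4$ there is a finite $P\subset\mathbb R^d$ for which $\pi_*$ is not surjective.
\end{enumerate}
\end{theorem}

For $d=3$ the surjectivity is a theorem of Adamaszek, Frick and Vakili \cite{AFV}; we include a short proof.

\begin{theorem}[Stability and large kernels]\label{thm:stab}
\begin{enumerate}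
\item[(i)] In $\mathbb R^3$, injectivity of $\pi_*$ fails for all configurations in a nonempty open set of $6$-point configurations.
\item[(ii)] For every $n\ge1$ there is a finite $P\subset\mathbb R^3$ with $\mathcal S(P)$ contractible and $\pi_1(\mathcal R(P))$ free of rank $n$.
\end{enumerate}
\end{theorem}

\begin{theorem}[At most six points]\label{thm:six}
\begin{enumerate}
\item[(i)] If $P\subset\mathbb R^d$, $d$ arbitrary, and $|P|\le5$, then $\pi_*$ is an isomorphism at every basepoint.
\item[(ii)] If $P\subset\mathbb R^d$, $d$ arbitrary, $|P|=6$, and $\pi_*$ is not injective, then $\mathcal R(P)\cong K_0$.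
\item[(iii)] Let $P\subset\mathbb R^3$ be six points, no four of them coplanar. Then $\pi_*$ fails to be an isomorphism if and only if $\mathcal R(P)\cong K_0$ and $\pi$ is not injective. In that case $\pi_1(\mathcal R(P))\cong\mathbb Z$ and $\pi_1(\mathcal S(P))=1$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:example} proves Theorem~\ref{thm:main} and is self-contained. Section~\ref{sec:crossing} studies two crossing simplices; its tool is the variance of a weighted point set, which extends the argument for \eqref{eq:edges} to larger simplices and shows why $K_0$ is the only exception for two crossing disjoint triangles. Section~\ref{sec:transfer} turns local statements about crossings into statements about $\pi_*$. The last three sections prove Theorems~\ref{thm:dim}--\ref{thm:six}.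

\medskip\noindent
\textbf{Conventions.} For $X\subset P$ let $K(X)$ be the full subcomplex of $\mathcal R(P)$ on $X$. It is a flag complex, so if some $x\in X$ is near all of $X$, then $K(X)$ is a cone with apex $x$, hence contractible. We write $x_0x_1\cdots x_n$ for an edge path, or for the corresponding path of straight segments; products of paths are read from left to right. Recall that the edge-path groupoid of a simplicial complex (edge paths modulo backtracking and the relation $xyz=xz$ for vertices $x,y,z$ of a simplex) is the fundamental groupoid of its realization, restricted to vertices. Every point of $|\mathcal R(P)|$ is joined to a vertex inside a simplex, so it suffices to treat basepoints $v\in P$.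

\section{The six-point example}\label{sec:example}

\subsection{The topology of $K_0$}

A simplex of $K_0$ misses $A$ or misses $A'$, and it misses $c$ or misses $c'$. So the maximal simplices are the four triangles
\[
T=A\cup\{c\},\qquad T'=A'\cup\{c'\},\qquad W=A\cup\{c'\},\qquad W'=A'\cup\{c\}.
\]
The edge $a_2c$ lies in no triangle but $T$, and $a_2c'$ in none but $W$. Collapse $T$ and $W$ through these free edges. Now $a_1a_2$ is the only edge at $a_2$; collapse it from $a_2$. Treat $T'$ and $W'$ in the same way, with $a_2'$ in place of $a_2$. What remains is the $4$-cycle $a_1\,c\,a_1'\,c'$. Hence $K_0\simeq S^1$, and $\pi_1(K_0)\cong\mathbb Z$ is generated by this $4$-cycle.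

\subsection{Mutual piercing kills the loop}

\begin{lemma}[Loop lemma]\label{lem:loop}
Let $P\subset\mathbb R^d$ with $\mathcal R(P)\cong K_0$, labeled as above. If there are points $p\in C_A\cap C_{T'}$ and $p'\in C_{A'}\cap C_T$, then $\pi_*$ is trivial.
\end{lemma}

\begin{proof}
Since $A\subset T\cap W$ and $A'\subset T'\cap W'$, both $p$ and $p'$ lie in $C_T\cap C_{T'}$, while $p\in C_W$ and $p'\in C_{W'}$. Each hull is convex, so the four edges of the generating loop can be replaced in $\mathcal S(P)$, with fixed endpoints, by
\[
\begin{array}{ll}
a_1c\simeq a_1\,p\,p'\,c\ \text{ in } C_T, & \qquad c\,a_1'\simeq c\,p'\,a_1'\ \text{ in } C_{W'},\\[2pt]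
a_1'c'\simeq a_1'\,p'\,p\,c'\ \text{ in } C_{T'}, & \qquad c'a_1\simeq c'\,p\,a_1\ \text{ in } C_W .
\end{array}
\]
The concatenation $a_1\,p\,p'\,c\,p'\,a_1'\,p'\,p\,c'\,p\,a_1$ cancels completely: after the excursions from $p'$ to $c$ and to $a_1'$ and from $p$ to $c'$ are removed, $a_1\,p\,p'\,p\,a_1$ remains, and this path runs back along itself.
\end{proof}

\subsection{Finding the points}

It remains to realize $K_0$ with two triangles that pierce each other. Try the symmetric configuration
\[
a_{1,2}=(\pm\alpha,0,h),\quad a_{1,2}'=(0,\pm\alpha,-h),\quad c=(0,0,-k),\quad c'=(0,0,k),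
\]
with $\alpha>0$ and $0<h<k$. The triangle $C_{T'}$ meets the $z$-axis in the segment $-h\le z\le k$, so $[a_1,a_2]$ meets $C_{T'}$ at $p=(0,0,h)$. By the symmetry $(x,y,z)\mapsto(y,x,-z)$, the segment $[a_1',a_2']$ meets $C_T$ at $p'=(0,0,-h)$. The edges and non-edges of $K_0$ require
\[
2\alpha\le1,\qquad \alpha^2+(h+k)^2\le1,\qquad 2\alpha^2+4h^2>1,\qquad 2k>1
\]
(the condition $\alpha^2+(k-h)^2\le1$ follows from the second). At the borderline $k=\frac12$, $\alpha^2=1-(h+\frac12)^2$ we find
\[
2\alpha^2+4h^2-1=2h^2-2h+\tfrac12=2\bigl(h-\tfrac12\bigr)^2 ,
\]
which is positive for $h<\frac12$; and $2\alpha\le1$ holds once $h\ge\frac{\sqrt3-1}{2}\approx0.366$. So there is room to make $k$ slightly larger than $\frac12$ and $\alpha$ slightly smaller. We take $h=0.37$, $k=0.505$, $\alpha=0.48$.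

\subsection{Proof of Theorem~\ref{thm:main}}

\begin{proof}
To have integers, multiply by $200$. Let $\tilde P$ consist of
\[
a_{1,2}=(\pm96,0,74),\quad a'_{1,2}=(0,\pm96,-74),\quad c=(0,0,-101),\quad c'=(0,0,101),
\]
with distance threshold $200$, that is, squared threshold $40000$; then $P=\frac1{200}\tilde P$. The squared distances are as follows.
\begin{center}
\begin{tabular}{lll}
$a_1a_2,\ a_1'a_2'$ & $192^2=36864$ & near\\
$a_ic,\ a_i'c'$ & $96^2+175^2=9216+30625=39841$ & near\\
$a_ic',\ a_i'c$ & $96^2+27^2=9216+729=9945$ & near\\
$a_ia_j'$ & $2\cdot96^2+148^2=18432+21904=40336$ & far\\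
$cc'$ & $202^2=40804$ & far
\end{tabular}
\end{center}
Hence $\mathcal R(P)\cong K_0$ and $\pi_1(\mathcal R(P))\cong\mathbb Z$. By Lemma~\ref{lem:loop}, $\pi_*$ is already trivial, but more is true. The triangles $C_T$ and $C_W$ lie in the plane $y=0$ and share the edge $[a_1,a_2]$. The segments $[a_1,a_2]$ and $[c,c']$ cross at $(0,0,74)$, so $C_T\cup C_W$ is the convex quadrilateral $\operatorname{conv}\{a_1,a_2,c,c'\}$, cut along its diagonal $[a_1,a_2]$. In the same way $C_{T'}\cup C_{W'}$ is the convex quadrilateral $\operatorname{conv}\{a_1',a_2',c,c'\}$ in the plane $x=0$, cut along $[a_1',a_2']$. Thus $\mathcal S(P)$ is a union of two convex sets, both containing the origin $0\in[c,c']$. It is star-shaped about $0$, hence contractible, and $\pi_*\colon\mathbb Z\to1$ is not injective.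
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\coordinate (a1) at (2.4,1.85);
\coordinate (a2) at (-2.4,1.85);
\coordinate (b1) at (-1.32,-2.69);
\coordinate (b2) at (1.32,-1.01);
\coordinate (c) at (0,-2.5);
\coordinate (d) at (0,2.5);
\coordinate (p) at (0,1.85);
\coordinate (q) at (0,-1.85);
\fill[gray!30] (a1)--(a2)--(c)--cycle;
\fill[gray!60,opacity=0.5] (b1)--(b2)--(d)--cycle;
\draw (a1)--(a2)--(c)--cycle;
\draw (b1)--(b2)--(d)--cycle;
\draw[thin,densely dotted] (a1)--(d)--(a2);
\draw[thin,densely dotted] (b1)--(c)--(b2);
\draw[very thick] (p)--(q);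
\foreach \v in {a1,a2,b1,b2,c,d,p,q} \fill (\v) circle (1.6pt);
\node[right] at (a1) {$a_1$};
\node[left] at (a2) {$a_2$};
\node[left] at (b1) {$a_1'$};
\node[right] at (b2) {$a_2'$};
\node[below] at (c) {$c$};
\node[above] at (d) {$c'$};
\node[below right] at (p) {$p$};
\node[above left] at (q) {$p'$};
\end{tikzpicture}
\caption{Six points in $\mathbb R^3$, seen obliquely, with the axis through $c$ and $c'$ vertical. The triangles $a_1a_2c$ (light) and $a_1'a_2'c'$ (dark) lie in perpendicular planes and meet in the thick segment $[p,p']$: the edge $a_1a_2$ pierces the dark triangle at $p$, and the edge $a_1'a_2'$ pierces the light one at $p'$. The dotted edges complete the triangles $a_1a_2c'$ and $a_1'a_2'c$. The loop $a_1\,c\,a_1'\,c'$ is essential in the Rips complex and contracts in the shadow along $[p,p']$.}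
\label{fig:example}
\end{figure}

\section{Two crossing simplices}\label{sec:crossing}

Inequality \eqref{eq:edges} settled the crossing of two edges. For larger simplices we group vertices into clusters and apply the same triangle inequality to the barycenters of the clusters. The price is a correction by variances, which we now compute.

\subsection{Averages and variances}

Let $\mu$ be a probability measure on a finite set $X\subset\mathbb R^d$, with barycenter $\bar x=\sum_x\mu_xx$ and variance $V_X=\sum_x\mu_x|x-\bar x|^2$. Expanding the square gives, for every $z$,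
\begin{equation}\label{eq:var1}
\sum_{x\in X}\mu_x|z-x|^2=|z-\bar x|^2+V_X .
\end{equation}
Averaging \eqref{eq:var1} over $z\in Y$ with respect to a probability measure $\nu$ on a finite set $Y$ with barycenter $\bar y$ and variance $V_Y$ gives
\begin{equation}\label{eq:var2}
\sum_{x\in X,\,y\in Y}\mu_x\nu_y|x-y|^2=|\bar x-\bar y|^2+V_X+V_Y .
\end{equation}
With $Y=X$ and $\nu=\mu$ this reads $V_X=\sum_{\{x,y\}}\mu_x\mu_y|x-y|^2$, the sum over unordered pairs of distinct points. If $X$ is a simplex of $\mathcal R(P)$, then $|x-y|\le1$ for all pairs, so
\begin{equation}\label{eq:varbound}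
V_X\le\tfrac12\Bigl(1-\sum_{x\in X}\mu_x^2\Bigr)<\tfrac12;\qquad V_X\le\tfrac14\ \text{ if }|X|=2;\qquad V_X=0\ \text{ if }|X|=1 .
\end{equation}

\begin{lemma}\label{lem:meet}
Let $\sigma,\tau$ be simplices of $\mathcal R(P)$.
\begin{enumerate}
\item[(i)] If $C_\sigma\cap C_\tau\ne\emptyset$, then some $x\in\sigma$ and $y\in\tau$ are near.
\item[(ii)] If a vertex $v\in P$ lies in $C_\tau$, then $v$ is near all of $\tau$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Choose measures on $\sigma$ and $\tau$ with the same barycenter. By \eqref{eq:var2} and \eqref{eq:varbound} the average of $|x-y|^2$ is $V_\sigma+V_\tau<1$. (ii) For $y\in\tau$ we have $|v-y|\le\operatorname{diam}C_\tau=\operatorname{diam}\tau\le1$.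
\end{proof}

The next inequality forbids a bad crossing in Lemma~\ref{lem:edge}. After Lemma~\ref{lem:triangles} it will also show why the method leaves one case open, the case in which the example lives.

\begin{lemma}\label{lem:sqrt}
If $s,t\ge0$ and $s+t\le1$, then $\sqrt{1-s}+\sqrt{1-t}\ge1+\sqrt{1-s-t}$, with equality if and only if $st=0$.
\end{lemma}

\begin{proof}
The squares of the two sides are $2-s-t+2\sqrt{(1-s)(1-t)}$ and $2-s-t+2\sqrt{1-s-t}$, and $(1-s)(1-t)=1-s-t+st$.
\end{proof}

\subsection{An edge and a simplex}

\begin{lemma}[Edge lemma]\label{lem:edge}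
Let $\{a,b\}$ be an edge and $\tau$ a simplex of $\mathcal R(P)$ with $[a,b]\cap C_\tau\ne\emptyset$. Then some $x\in\tau$ is near both $a$ and $b$, or one of $a,b$ is near all of $\tau$. In either case $K(\{a,b\}\cup\tau)$ is a cone.
\end{lemma}

\begin{proof}
In the first case $x$ is an apex, in the second $a$ or $b$; so we need only prove the alternative. Let $p\in[a,b]\cap C_\tau$. If $|\tau|=1$, then $p$ is the vertex of $\tau$ and is near $a$ and $b$, as $|a-b|\le1$.

Let $|\tau|\ge2$ and suppose the alternative fails. Then each $x\in\tau$ is far from $a$ or from $b$, and each of $a,b$ is far from some $x\in\tau$. We claim that $\tau=D\sqcup E$ with $D,E$ nonempty, all of $D$ far from $a$ and all of $E$ far from $b$. If some vertex of $\tau$ is near $a$, let $D$ be the set of vertices far from $a$ and $E$ the rest. If all of $\tau$ is far from $a$, let $E$ consist of one vertex far from $b$ and let $D$ be the rest, which is nonempty since $|\tau|\ge2$.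

Write $p=\sum_{x\in\tau}\mu_xx$ with a probability measure $\mu$. Let $e_D,e_E$ be the barycenters and $u,w$ the variances of the conditional measures of $\mu$ on $D$ and $E$; if one of these sets has measure $0$, use any probability measure on it. In all cases $p\in[e_D,e_E]$. By \eqref{eq:var1}, $|a-e_D|^2>1-u$ and $|b-e_E|^2>1-w$. By \eqref{eq:var2}, $|e_D-e_E|^2\le1-u-w$, because all of $D$ is near all of $E$. Going through $p$ as in \eqref{eq:edges},
\[
\sqrt{1-u}+\sqrt{1-w}<|a-e_D|+|b-e_E|\le|a-b|+|e_D-e_E|\le1+\sqrt{1-u-w}.
\]
As $u,w<\frac12$, this contradicts Lemma~\ref{lem:sqrt}.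
\end{proof}

\subsection{Two triangles}

If the near pairs between two crossing triangles fall into several components, both triangles split into two clusters. We compare the distances between far clusters with those inside the triangles; this is contradictory unless the cluster sizes match, and matching sizes force $K_0$.

\begin{lemma}[Triangle lemma]\label{lem:triangles}
Let $T,T'$ be disjoint $3$-element simplices of $\mathcal R(P)$ with $C_T\cap C_{T'}\ne\emptyset$. Then $K(T\cup T')$ is connected and simply connected, or $K(T\cup T')\cong K_0$.
\end{lemma}

\begin{proof}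
Let $B$ be the bipartite graph on $T\sqcup T'$ whose edges are the near pairs $xx'$ with $x\in T$ and $x'\in T'$. By Lemma~\ref{lem:meet}(i) it has an edge.

\emph{Exactly one component of $B$ has an edge.} Then $K(T\cup T')$ is connected. Take a maximal tree consisting of a tree in $T$, a tree in $T'$ and one edge of $B$. Edges inside $T$ or $T'$ are trivial in $\pi_1$, so $\pi_1$ is generated by the edges of $B$, directed from $T$ to $T'$. Two edges of $B$ with a common endpoint span a triangle whose third side lies in $T$ or $T'$, so they are equal in $\pi_1$. By connectedness all edges of $B$ are equal, and the one in the tree is trivial. Hence $\pi_1=1$.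

\emph{At least two components of $B$ have edges.} Write the vertex set of one of them as $A\sqcup C'$ with $A\subset T$, $C'\subset T'$, and put $C=T\setminus A$, $A'=T'\setminus C'$. These four sets are nonempty, since the chosen component and another one each have an edge. So there are partitions
\begin{equation}\label{eq:partition}
\begin{aligned}
T=A\sqcup C,\quad T'=A'\sqcup C'\ \text{ into nonempty parts, with}\quad &\text{all of }A\text{ far from all of }A',\\
&\text{all of }C\text{ far from all of }C'.
\end{aligned}
\end{equation}
Consider \emph{any} partitions satisfying \eqref{eq:partition}. Choose $p\in C_T\cap C_{T'}$ and write $p$ as the barycenter of a measure on $T$ and of a measure on $T'$. As before, take conditional measures on $A,C,A',C'$, with barycenters $e_A,e_C,e_{A'},e_{C'}$ and variances $V_A,V_C,V_{A'},V_{C'}$; these lie in $[0,\frac14]$ by \eqref{eq:varbound}, the parts having at most two elements. Then $p\in[e_A,e_C]\cap[e_{A'},e_{C'}]$, so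
\[
|e_A-e_{A'}|+|e_C-e_{C'}|\le|e_A-e_C|+|e_{A'}-e_{C'}| .
\]
Bounding the terms on the left from below and those on the right from above by \eqref{eq:var2}, we get
\begin{equation}\label{eq:four}
\sqrt{1-V_A-V_{A'}}+\sqrt{1-V_C-V_{C'}}<\sqrt{1-V_A-V_C}+\sqrt{1-V_{A'}-V_{C'}} .
\end{equation}
Now we use that in a partition of a $3$-element set into two nonempty parts one part is a singleton, with variance $0$. If $|A|=1$ and $|A'|=2$, then $V_A=V_{C'}=0$ and both sides of \eqref{eq:four} equal $\sqrt{1-V_{A'}}+\sqrt{1-V_C}$, a contradiction. If $|A|=2$ and $|A'|=1$, then $V_C=V_{A'}=0$ and both sides equal $\sqrt{1-V_A}+\sqrt{1-V_{C'}}$, again a contradiction. Hence every pair of partitions satisfying \eqref{eq:partition} has $|A|=|A'|$.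

Exchanging $(A,A')$ with $(C,C')$ if necessary, let $|A|=|A'|=2$, $C=\{c\}$, $C'=\{c'\}$. If some $\alpha\in A$ were far from $c'$, then $A\setminus\{\alpha\},\ \{c,\alpha\},\ A',\ \{c'\}$ would satisfy \eqref{eq:partition} with first and third part of sizes $1\ne2$. If some $\alpha'\in A'$ were far from $c$, then $A,\ \{c\},\ A'\setminus\{\alpha'\},\ \{c',\alpha'\}$ would satisfy it with sizes $2\ne1$. So $A$ is near $c'$ and $A'$ is near $c$. The far pairs are exactly the $a_ia_j'$ and $cc'$, that is, $K(T\cup T')\cong K_0$.
\end{proof}

In the surviving case \eqref{eq:four} reads $\sqrt{1-V_A-V_{A'}}+1<\sqrt{1-V_A}+\sqrt{1-V_{A'}}$. By Lemma~\ref{lem:sqrt} this holds whenever both variances are positive, so no contradiction arises. In the example of Section~\ref{sec:example} (at unit scale, with $h$, $k$, $\alpha$ as chosen there and the common point taken on the segment $[p,p']$) both variances are $\alpha^2$, and the four barycenters lie on the $z$-axis at heights $\pm h$ and $\pm k$.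

\section{From crossings to fundamental groups}\label{sec:transfer}

Let $\mathcal T$ be the set of affinely independent simplices of $\mathcal R(P)$. By Carath\'eodory's theorem every point of $C_\sigma$ lies in the hull of an affinely independent subset of $\sigma$, so $\mathcal S(P)=\bigcup_{\sigma\in\mathcal T}C_\sigma$. For $\sigma\in\mathcal T$ each $p\in C_\sigma$ lies in the relative interior of $C_F$ for exactly one face $F\subset\sigma$, which we call the \emph{carrier} of $p$ in $\sigma$. Fix a triangulation $L$ of the compact polyhedron $\mathcal S(P)$ in which every $C_\sigma$, $\sigma\in\mathcal T$, is a subcomplex; this is standard PL topology, see for example \cite[Ch.~2]{RS}. The points of $P$ are vertices of $L$, because $\{v\}\in\mathcal T$ for $v\in P$. Every simplex of $L$ lies in some $C_\sigma$ with $\sigma\in\mathcal T$: choose $\sigma$ so that $C_\sigma$ contains a point of its relative interior.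

To lift a loop from $\mathcal S(P)$ to $\mathcal R(P)$ we need, for each two simplices between which the loop changes, one passage in $\mathcal R(P)$ that is homotopic in the shadow to a passage through some point of the crossing.

\begin{proposition}\label{prop:S}
Suppose that for all $\sigma,\sigma'\in\mathcal T$ with $C_\sigma\cap C_{\sigma'}\ne\emptyset$ there are faces $F\subset\sigma$, $F'\subset\sigma'$, a point $p\in C_F\cap C_{F'}$, and a vertex $x\in F\cup F'$ near all of $F\cup F'$. Then $\pi_*$ is surjective.
\end{proposition}

\begin{proof}
\emph{One crossing.} In the situation of the hypothesis there are near points $w\in F$ and $w'\in F'$ such that the path $w\,p\,w'$ is homotopic in $\mathcal S(P)$, with fixed endpoints, to $[w,w']$. If $x\in F'$, take $w'=x$ and any $w\in F$. Then $M=F\cup\{x\}$ is a simplex, and $w,p,x$ lie in the convex set $C_M\subset\mathcal S(P)$. If $x\in F$, take $w=x$, any $w'\in F'$, and $M=F'\cup\{x\}$.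

\emph{A loop.} A loop in $\mathcal S(P)$ at $v\in P$ is constant up to homotopy, or it is homotopic to an edge loop $q_0q_1\cdots q_n$ of $L$ with $n\ge1$, $q_0=q_n=v$ and $[q_{i-1},q_i]\subset C_{\sigma_i}$, $\sigma_i\in\mathcal T$. Put $\sigma_0=\sigma_{n+1}=\{v\}$. For $0\le i\le n$ we have $q_i\in C_{\sigma_i}\cap C_{\sigma_{i+1}}$, so the first step gives $p_i\in C_{\sigma_i}\cap C_{\sigma_{i+1}}$ and near points $w_i\in\sigma_i$, $w_i'\in\sigma_{i+1}$ with $w_i\,p_i\,w_i'\simeq[w_i,w_i']$. Necessarily $p_0=w_0=v$ and $p_n=w_n'=v$. For $1\le i\le n$ the points $q_{i-1},p_{i-1},w_{i-1}',w_i,p_i,q_i$ all lie in the convex set $C_{\sigma_i}$. Hence $[q_{i-1},q_i]\simeq q_{i-1}\,p_{i-1}\,w_{i-1}'\,w_i\,p_i\,q_i$. In the product over $i$ the detours $p_i\,q_i\,p_i$ with $1\le i\le n-1$ cancel; since $q_0=p_0=w_0$ and $q_n=p_n=w_n'$, the loop is homotopic to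
\[
(w_0\,p_0\,w_0')\,(w_0'\,w_1)\,(w_1\,p_1\,w_1')\,(w_1'\,w_2)\cdots(w_{n-1}'\,w_n)\,(w_n\,p_n\,w_n').
\]
Replacing each $w_i\,p_i\,w_i'$ by $[w_i,w_i']$ gives $w_0w_0'w_1w_1'\cdots w_nw_n'$. Consecutive points are near ($w_{i-1}'$ and $w_i$ lie in $\sigma_i$), so this is the image of an edge loop of $\mathcal R(P)$ at $v$.
\end{proof}

For injectivity we want to translate \emph{homotopies} in $\mathcal S(P)$ back to $\mathcal R(P)$. Then the passage between two simplices that cross must be unique up to homotopy, and passages among three simplices with a common point must be compatible. The mutual piercing of Section~\ref{sec:example} violates the first requirement.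

\begin{proposition}\label{prop:I}
Suppose that
\begin{enumerate}
\item[(a)] $K(\sigma\cup\sigma')$ is connected and simply connected whenever $\sigma,\sigma'\in\mathcal T$ and $C_\sigma\cap C_{\sigma'}\ne\emptyset$;
\item[(b)] whenever $\sigma_1,\sigma_2,\sigma_3\in\mathcal T$ and $C_{\sigma_1}\cap C_{\sigma_2}\cap C_{\sigma_3}\ne\emptyset$, there are pairwise near $x_i\in\sigma_i$, $i=1,2,3$.
\end{enumerate}
Then $\pi_*$ is injective.
\end{proposition}

\begin{proof}
Let $b_\sigma$ be the barycenter of $|\sigma|$ in $|\mathcal R(P)|$. If $C_\sigma\cap C_{\sigma'}\ne\emptyset$, let $[\sigma\sigma']$ be the class, in the fundamental groupoid of $|\mathcal R(P)|$, of any path from $b_\sigma$ to $b_{\sigma'}$ inside $|K(\sigma\cup\sigma')|$. By (a) it exists and is unique; in particular $[\sigma'\sigma]=[\sigma\sigma']^{-1}$.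

If $C_{\sigma_1},C_{\sigma_2},C_{\sigma_3}$ have a common point, choose $x_1,x_2,x_3$ as in (b). Then $[\sigma_i\sigma_j]$ is represented by $b_{\sigma_i}\,x_i\,x_j\,b_{\sigma_j}$. As $\{x_1,x_2,x_3\}$ is a simplex, $x_1x_2x_3\simeq x_1x_3$, and therefore
\begin{equation}\label{eq:cocycle}
[\sigma_1\sigma_2][\sigma_2\sigma_3]=[\sigma_1\sigma_3].
\end{equation}

For each simplex $s$ of $L$ choose $\sigma(s)\in\mathcal T$ with $s\subset C_{\sigma(s)}$; for the vertices $v\in P$ of $L$ choose $\sigma(v)=\{v\}$. The barycentric subdivision $\operatorname{sd}L$ has a vertex $\hat s$ for each simplex $s$ and an edge $\hat s\hat t$ for each inclusion $s\subsetneq t$. Send this edge to $[\sigma(s)\sigma(t)]$, which is defined because both hulls contain $s$, and the reversed edge to the inverse. For $s\subset t\subset u$ all three hulls contain $s$, so \eqref{eq:cocycle} gives the triangle relation. We obtain a functor $\Phi$ from the edge-path groupoid of $\operatorname{sd}L$, which is the fundamental groupoid of $\mathcal S(P)$ on the vertices of $\operatorname{sd}L$, to the fundamental groupoid of $|\mathcal R(P)|$. It sends $v\in P$ to $b_{\{v\}}=v$.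

We claim that $\Phi$ undoes $\pi$ on edge paths of $\mathcal R(P)$. Let $\tau=\{v,v'\}$ be an edge of $\mathcal R(P)$. Then $\tau\in\mathcal T$, and the segment $C_\tau$ is an edge path $\hat s_0=v,\hat s_1,\dots,\hat s_m=v'$ of $\operatorname{sd}L$ with all $s_j\subset C_\tau$. One of $s_j,s_{j+1}$ contains the other, so the hulls of $\sigma(s_j)$, $\tau$ and $\sigma(s_{j+1})$ have a common point, and \eqref{eq:cocycle} gives
\[
[\sigma(s_j)\sigma(s_{j+1})]=[\sigma(s_j)\,\tau]\,[\tau\,\sigma(s_{j+1})].
\]
In the product over $j$ the inner factors cancel, and $\Phi$ sends the path $\pi(vv')$ to $[\{v\}\tau][\tau\{v'\}]$. This is represented by the path $v\,b_\tau\,v'$ in $|\tau|$, that is, by the edge $vv'$. Hence $\Phi(\pi_*\ell)=\ell$ for every edge loop $\ell$ at a vertex of $\mathcal R(P)$. If $\pi_*\ell=1$, then $\ell=1$.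
\end{proof}

\section{Dimensions}\label{sec:dim}

The dimension enters through the following count.

\begin{lemma}\label{lem:count}
Let $\sigma,\sigma'\in\mathcal T$ in $\mathbb R^d$, let $p$ be a vertex of the polytope $C_\sigma\cap C_{\sigma'}$, and let $F\subset\sigma$, $F'\subset\sigma'$ be the carriers of $p$. Then $|F|+|F'|\le d+2$.
\end{lemma}

\begin{proof}
If $\operatorname{aff}F\cap\operatorname{aff}F'$ contained a line through $p$, then a short segment of that line around $p$ would lie in $C_F\cap C_{F'}\subset C_\sigma\cap C_{\sigma'}$, and $p$ would not be a vertex. So the two affine subspaces meet only in $p$, and their dimensions $|F|-1$ and $|F'|-1$ add up to at most $d$.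
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dim}(i)]
Let $d\le3$ and $\sigma,\sigma'\in\mathcal T$ with $C_\sigma\cap C_{\sigma'}\ne\emptyset$. Choose a vertex $p$ of this polytope and let $F,F'$ be its carriers. By Lemma~\ref{lem:count}, $|F|+|F'|\le5$, so one of $F,F'$ has at most two elements. If it has one, that vertex is $p$ and is near all of $F\cup F'$ by Lemma~\ref{lem:meet}(ii). If it has two, Lemma~\ref{lem:edge} provides a vertex of $F\cup F'$ near all of $F\cup F'$. Proposition~\ref{prop:S} applies.
\end{proof}

In particular, if $d\le3$ in Lemma~\ref{lem:loop}, then $\pi_1(\mathcal S(P))=1$.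

\begin{proof}[Proof of Theorem~\ref{thm:dim}(ii)]
Place the set of Theorem~\ref{thm:main} in $\mathbb R^3\subset\mathbb R^d$; neither its Rips complex nor its shadow changes.
\end{proof}

For $d=4$ the count allows two triangles that meet in a single point interior to both. Then no edge is involved and the edge lemma does not help. We obtain such a crossing by displacing $A\cup A'$ and $\{c,c'\}$ in the example slightly, in opposite directions along the fourth axis.

\begin{proof}[Proof of Theorem~\ref{thm:dim}(iii)]
As before it suffices to treat $d=4$. In $\mathbb R^4$ with coordinates $(x,y,z,w)$ and threshold $200$ take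
\[
a_{1,2}=(\pm96,0,74,1),\quad a'_{1,2}=(0,\pm96,-74,1),\quad c=(0,0,-101,-1),\quad c'=(0,0,101,-1).
\]
Compared with Section~\ref{sec:example}, only the squared distances between $A\cup A'$ and $\{c,c'\}$ change, each by $2^2=4$. They become $39845$ and $9949$, still below $40000$. So $\mathcal R(P)\cong K_0$, and $\mathcal S(P)$ is the union of the four triangles $C_T,C_W,C_{T'},C_{W'}$.

We have $T,W\subset\{y=0\}$ and $T',W'\subset\{x=0\}$. So $C_T$ or $C_W$ can meet $C_{T'}$ or $C_{W'}$ only in the plane $x=y=0$. In this plane, with coordinates $(z,w)$, put
\[
m=(74,1),\quad m'=(-74,1),\quad c=(-101,-1),\quad c'=(101,-1).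
\]
A point of $C_T$ or $C_W$ has $x=0$ exactly when $a_1$ and $a_2$ have equal weight, and similarly for $T',W'$ and $y=0$. So $C_T,C_W,C_{T'},C_{W'}$ meet the plane in $[m,c]$, $[m,c']$, $[m',c']$, $[m',c]$, respectively. The reflection $z\mapsto-z$ exchanges $[m,c]$ and $[m',c']$; these two segments lie on different lines and meet at $z=0$, $w=1-2\cdot\frac{74}{175}=\frac{27}{175}$. Hence:
\begin{itemize}
\item $C_T\cap C_{T'}=\{q\}$ with $q=(0,\frac{27}{175})$ in the plane $x=y=0$;
\item $C_T\cap C_{W'}=[m,c]\cap[m',c]=\{c\}$ and $C_W\cap C_{T'}=[m,c']\cap[m',c']=\{c'\}$;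
\item $C_W\cap C_{W'}=[m,c']\cap[m',c]=\emptyset$, because $z\ge74$ on the first segment and $z\le-74$ on the second;
\item $C_T\cap C_W\supset C_A$ and $C_{T'}\cap C_{W'}\supset C_{A'}$ are nonempty.
\end{itemize}
All triple intersections are empty. Two of the four triples contain both $W$ and $W'$; the triple $T,T',W$ could meet only in $\{q\}\cap\{c'\}$, and $T,T',W'$ only in $\{q\}\cap\{c\}$. By the nerve lemma (the union of finitely many compact convex sets is homotopy equivalent to the nerve of the family), $\mathcal S(P)$ is homotopy equivalent to a connected graph with $4$ vertices and $5$ edges. So $\pi_1(\mathcal S(P))$ is free of rank $5-4+1=2$. It is not abelian, hence not a quotient of $\pi_1(\mathcal R(P))\cong\mathbb Z$.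
\end{proof}

\section{Stability and large kernels}\label{sec:stab}

\begin{proof}[Proof of Theorem~\ref{thm:stab}(i)]
In the table of Section~\ref{sec:example} all inequalities are strict, so all configurations close to $\tilde P$ have the same Rips complex $K_0$. In $\tilde P$ the points $a_1,a_2$ lie strictly on opposite sides of the plane $x=0$ of $T'$, and $[a_1,a_2]$ crosses it at
\[
(0,0,74)=\tfrac{148}{175}\,c'+\tfrac{27}{350}\,(a_1'+a_2'),
\]
a point with positive barycentric coordinates in $T'$. By the symmetry $(x,y,z)\mapsto(y,x,-z)$, the edge $[a_1',a_2']$ crosses $C_T$ at an interior point in the same way. These are open conditions, so both crossings persist under small perturbations. By Lemma~\ref{lem:loop}, $\pi_*$ is trivial on $\pi_1(\mathcal R(P))\cong\mathbb Z$ for all nearby configurations.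
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:stab}(ii)]
We string together $n$ copies of the example. With $e_1=(1,0,0)$ and threshold $200$, take the sets $\tilde P+792j\,e_1$ for $0\le j<n$, together with the connecting points
\[
r_j=(296+792j,0,74),\qquad r_j'=(496+792j,0,74)\qquad(0\le j<n-1).
\]
The points $a_1+792j\,e_1,\ r_j,\ r_j',\ a_2+792(j+1)e_1$ lie on a line, with $x$-coordinates $96,296,496,696$ (plus $792j$) and consecutive distances exactly $200$. No other pair involving a connecting point is near, as one sees by comparing $x$-coordinates. Indeed, the other points of copy $j$ have $x\le792j$, hence distance at least $296$ from $r_j$, and copy $j$ is at distance at least $400$ from $r_j'$; the same holds for copy $j+1$ with $r_j,r_j'$ exchanged. All remaining pairs involving a connecting point are at distance at least $592$. Different copies are at distance at least $696-96=600$. So the Rips complex is a chain of $n$ copies of $K_0$ joined by arcs, homotopy equivalent to a wedge of $n$ circles, and its fundamental group is free of rank $n$.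

Copy $j$ of the shadow lies in the slab $|x-792j|\le96$ and touches the boundary planes of the slab only at the translates of $a_1$ and $a_2$. The connecting segments lie between consecutive slabs. So the whole shadow is a chain of $n$ contractible polyhedra and connecting segments, consecutive ones meeting in a single point, and it is contractible. Finally, scale by $\frac1{200}$.
\end{proof}

\section{At most six points}\label{sec:six}

We verify the hypotheses of Proposition~\ref{prop:I}. Pairs are covered by Section~\ref{sec:crossing}. For triples we pass to the carriers of a common point $p$. If one of them is a single vertex, that vertex helps. If not, the bound $|P|\le6$ leaves few possibilities: pairwise disjoint carriers are three edges through $p$, and the endpoints nearer to $p$ will do; otherwise two carriers share a vertex $v$, and the only problem arises when $v$ is far from the third.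

\begin{lemma}\label{lem:triple}
Let $|P|\le6$ and let $\sigma_1,\sigma_2,\sigma_3\in\mathcal T$ with $C_{\sigma_1}\cap C_{\sigma_2}\cap C_{\sigma_3}\ne\emptyset$. Then there are pairwise near $x_i\in\sigma_i$, $i=1,2,3$.
\end{lemma}

\begin{proof}
Let $p$ be a common point and let $F_i$ be its carrier in $\sigma_i$. We look for $x_i\in F_i$.

\emph{Singletons.} Suppose $F_1=\{p\}$, say. By Lemma~\ref{lem:meet}(ii), $p$ is near all of $F_2$ and $F_3$. Take $x_1=p$ and a near pair $x_2\in F_2$, $x_3\in F_3$ from Lemma~\ref{lem:meet}(i). From now on $|F_i|\ge2$ for all $i$.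

\emph{Pairwise disjoint $F_i$.} Since $|P|\le6$, each $F_i$ is an edge. It has length at most $1$ and contains $p$, so it has an endpoint $x_i$ with $|x_i-p|\le\frac12$. These three endpoints are pairwise near.

\emph{A common vertex.} Otherwise, after relabeling, there is $v\in F_1\cap F_2$. If $v$ is near some $x_3\in F_3$, take $x_1=x_2=v$. So assume that \emph{$v$ is far from all of $F_3$}. All of $F_1\cup F_2$ is near $v$, hence $F_3\cap(F_1\cup F_2)=\emptyset$. If $F_1=F_2$, take a near pair $x_1\in F_1$, $x_3\in F_3$ from Lemma~\ref{lem:meet}(i) and $x_2=x_1$. Let $F_1\ne F_2$. Then neither of $F_1,F_2$ contains the other, because the $F_i$ are affinely independent and $p$ is in the relative interior of both hulls. So $|F_1\cup F_2|\ge3$, and $|F_1\cup F_2|\le4$ because $|F_3|\ge2$.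

\emph{Case $|F_1\cup F_2|=3$.} Then $F_1=\{v,u_1\}$ and $F_2=\{v,u_2\}$. Both $u_1$ and $u_2$ lie on the ray from $v$ through $p$, at distance at most $1$ from $v$, so they are near. Apply Lemma~\ref{lem:edge} to the edge $\{v,u_i\}$ and $F_3$: since $v$ is near no vertex of $F_3$, the only remaining possibility is that $u_i$ is near all of $F_3$. Take $u_1,u_2$ and any $x\in F_3$.

\emph{Case $|F_1\cup F_2|=4$.} Then $|P|=6$ and $F_3=\{x,y\}$, where we may assume $|x-p|\le\frac12$. Put $\delta=1-\frac{\sqrt3}2<0.134$. We use two observations. A vertex within $\frac12$ of $p$ is near $x$. And a vertex $z$ far from both $x$ and $y$ satisfies $|z-p|>1-\delta$, since by \eqref{eq:var1} for the measure on $\{x,y\}$ with barycenter $p$, whose variance is at most $\frac14$, we have $|z-p|^2>1-\frac14$. In particular $|v-p|>1-\delta$. Since $F_1$ and $F_2$ contain $v$, are not nested, and have four elements in their union, there are two subcases up to order.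

(i) \emph{$F_1=\{v,u\}$ and $F_2=\{v,s,t\}$.} Here $|u-p|=|u-v|-|v-p|<\delta$, so $u$ is near $x$. The ray from $v$ through $p$ leaves $C_{F_2}$ at a point $q\in[s,t]$, and $|v-q|\le1$. The points $p$, $u$ and $q$ all lie on this ray, at distance greater than $1-\delta$ and at most $1$ from $v$; hence $|p-q|<\delta$ and $|u-q|<\delta$. Apply Lemma~\ref{lem:edge} to the edge $\{x,y\}$ and $F_2$. Neither $x$ nor $y$ is near $v$, so some vertex of $F_2$ is near both $x$ and $y$. It is not $v$; say it is $s$. If $u$ and $s$ are near, take $u,s,x$. Otherwise $|s-q|\ge|s-u|-|u-q|>1-\delta$, so $|t-q|=|s-t|-|s-q|<\delta$, and $|t-p|$ and $|t-u|$ are less than $2\delta<\frac12$. Then $t$ is near $u$ and near $x$; take $u,t,x$.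

(ii) \emph{$F_i=\{v,w,u_i\}$ for $i=1,2$.} If $w$ is near $x$ or $y$, take $x_1=x_2=w$ and $x_3=x$ or $x_3=y$. Otherwise $|w-p|>1-\delta$. The ray from $v$ through $p$ meets $[w,u_i]$ at a point $q_i$ beyond $p$ with $|v-q_i|\le1$, so $|p-q_i|<\delta$. Hence $|w-q_i|>1-2\delta$ and $|u_i-q_i|=|w-u_i|-|w-q_i|<2\delta$, so $|u_i-p|<3\delta<\frac12$. Thus $u_1,u_2,x$ are within $\frac12$ of $p$, and they are pairwise near.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:six}(i) and (ii)]
Let $|P|\le6$. Condition (b) of Proposition~\ref{prop:I} is Lemma~\ref{lem:triple}. For (a), let $\sigma,\sigma'\in\mathcal T$ with $C_\sigma\cap C_{\sigma'}\ne\emptyset$. In each of the following cases some vertex of $\sigma\cup\sigma'$ is near all of $\sigma\cup\sigma'$, so that $K(\sigma\cup\sigma')$ is a cone: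
\begin{itemize}
\item $\sigma\cap\sigma'\ne\emptyset$: any common vertex;
\item one of $\sigma,\sigma'$ has one element: that vertex, by Lemma~\ref{lem:meet}(ii);
\item one of $\sigma,\sigma'$ has two elements: Lemma~\ref{lem:edge}.
\end{itemize}
If $|P|\le5$, there are no other cases. Then (a) holds and $\pi_*$ is injective. Moreover, the cone apex verifies the hypothesis of Proposition~\ref{prop:S}, with $F=\sigma$, $F'=\sigma'$ and any common point, so $\pi_*$ is surjective. This proves (i).

If $|P|=6$, the only other case is that $\sigma,\sigma'$ are disjoint triangles with $\sigma\sqcup\sigma'=P$. By Lemma~\ref{lem:triangles}, $K(\sigma\cup\sigma')$ is connected and simply connected unless $\mathcal R(P)=K(\sigma\cup\sigma')\cong K_0$. So if $\mathcal R(P)\not\cong K_0$, then (a) holds and $\pi_*$ is injective. This proves (ii).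
\end{proof}

For part (iii) we must decide when $K_0$ really loses its loop. We show that in general position in $\mathbb R^3$, as soon as $\pi$ identifies two points, two triangles must pierce each other as in Figure~\ref{fig:example}.

\begin{proof}[Proof of Theorem~\ref{thm:six}(iii)]
If $\mathcal R(P)\not\cong K_0$, then $\pi_*$ is injective by (ii) and surjective by Theorem~\ref{thm:dim}(i). If $\pi$ is injective, it is a homeomorphism from the compact space $|\mathcal R(P)|$ onto $\mathcal S(P)$. In both cases $\pi_*$ is an isomorphism.

Conversely, let $\mathcal R(P)\cong K_0$, labeled as in Section~\ref{sec:example}, and let $\pi$ be not injective. By hypothesis any four points of $P$ are affinely independent, and hence so is any smaller subset.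

\emph{Two triangles meet.} Take two distinct points of $|\mathcal R(P)|$ with equal image and subtract the coordinatewise minimum of their barycentric coordinates from both. The remainders have equal positive total mass and disjoint supports, and they give the same weighted sum of points. Normalizing, we get disjoint simplices $f,f'$ with $C_f\cap C_{f'}\ne\emptyset$. Then $f\cup f'\not\subset A\cup\{c,c'\}$ and $f\cup f'\not\subset A'\cup\{c,c'\}$, because each of these two sets consists of four affinely independent points. So $f\cup f'$ meets both $A$ and $A'$. No simplex does so, and we may assume that $f$ meets $A$ and $f'$ meets $A'$. Each of $f,f'$ contains at most one of $c,c'$, and they do not contain the same one. Therefore $f\subset T,\ f'\subset T'$ or $f\subset W,\ f'\subset W'$. Exchanging the names of $c$ and $c'$ exchanges $T$ with $W$ and $T'$ with $W'$, so we may assume that $Q:=C_T\cap C_{T'}\ne\emptyset$.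

\emph{The endpoints of $Q$.} The planes of $T$ and $T'$ are distinct and meet, so $Q$ is a point or a segment on their common line $\ell$. Let $p$ be an endpoint of $Q$ (the point itself, if $Q$ is a point), with carriers $F\subset T$ and $F'\subset T'$. By Lemma~\ref{lem:count}, $|F|+|F'|\le5$. On the other hand $F\cap F'=\emptyset$ and $C_F\cap C_{F'}\ne\emptyset$, so $F\cup F'$ is affinely dependent and $|F|+|F'|\ge5$. Hence one carrier has two elements and the other three.

Suppose $|F|=2$, so $F'=T'$. No vertex of $T$ is near all of $T'$. By Lemma~\ref{lem:edge} some vertex of $T'$ is near both elements of $F$. The vertices of $A'$ are near only $c$ in $T$, and $c'$ is near exactly $A$ in $T$. So $F=A$; we say that $p$ is of \emph{type $1$}. Then $p$ is the unique point of $[a_1,a_2]$ in the plane of $T'$, and it is interior to $C_{T'}$. If $|F'|=2$, exchanging primed and unprimed symbols, which preserves $K_0$, shows that $F'=A'$; then $p$ is of \emph{type $2$}. It is the unique point of $[a_1',a_2']$ in the plane of $T$ and is interior to $C_T$. So each type occurs for at most one point.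

\emph{$Q$ is a nondegenerate segment.} Let $p$ be of type $1$. The line $\ell$ lies in the plane of $T$ and passes through the point $p$ interior to the edge $[a_1,a_2]$. It is not the line through $a_1$ and $a_2$, since $\ell$ lies in the plane of $T'$ and $a_1$ does not. So $\ell$ enters the interior of $C_T$ at $p$, and near $p$ it stays in $C_{T'}$, because $p$ is interior to $C_{T'}$. Thus $Q$ contains more than one point. For type $2$ the argument is the same with primed and unprimed symbols exchanged.

So $Q$ has two distinct endpoints, and they are one of each type: $p\in C_A\cap C_{T'}$ and $p'\in C_{A'}\cap C_T$. By Lemma~\ref{lem:loop}, $\pi_*$ is trivial on $\pi_1(\mathcal R(P))\cong\mathbb Z$, and by Theorem~\ref{thm:dim}(i) it is surjective. So $\pi_1(\mathcal S(P))=1$, and $\pi_*$ is not an isomorphism.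
\end{proof}

\begin{thebibliography}{9}

\bibitem{AFV}
Adamaszek, Frick and Vakili, \emph{Discrete Comput.\ Geom.}\ \textbf{58} (2017).

\bibitem{RS}
Rourke and Sanderson, Chapter 2 (standard PL topology).

\bibitem{TC}
\emph{Testing Contractibility in Planar Rips Complexes},
\texttt{https://cims.nyu.edu/\textasciitilde{}pworah/ripscon.pdf}.

\end{thebibliography}
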